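# Wilf-equivalent words that are not strongly Wilf-equivalent

## Words, domination, and two equivalences

**Words.** Let $\mathbb{P}=\{1,2,3,\dots\}$ with its usual order, and let $\mathbb{P}^*$ be the set of finite words over $\mathbb{P}$, including the empty word. For $w\in\mathbb{P}^*$, $|w|$ is its length and $\|w\|$ is the sum of its letters. For $w=3124$ we have $|w|=4$ and $\|w\|=10$. An exponent means repetition: $2^3=222$.

**Domination.** If $u=u_1\cdots u_n$ and $v=v_1\cdots v_n$ have the same length, $v$ *dominates* $u$ when $v_i\ge u_i$ for all $i$. So $24$ dominates $13$, while $31$ does not dominate $13$.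

**Factors, counted by position.** A factor of $w$ is a word $v$ with $w=w^{(1)}vw^{(2)}$. The same word at two positions counts twice. For example, $w=2222$ has three factors dominating $12$: the word $22$ at each of its three positions.

**The generating function.** For $u\in\mathbb{P}^*$ put
$$A_u(x,y,z)=\sum_{w\in\mathbb{P}^*}x^{|w|}y^{\|w\|}z^{\#\{\text{factors of }w\text{ dominating }u\}} .$$
There are finitely many words of given length and sum, so each coefficient of $x^ny^s$ is a polynomial in $z$. We view $A_u$ as an element of $\mathbb{Z}[z][[x,y]]$. As an example, let $u=c$ be a single letter. Each letter of $w$ that is at least $c$ is one occurrence, so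
$$A_c(x,y,z)=\frac{1}{1-x\left(y+y^2+\cdots+y^{c-1}+z\,\frac{y^c}{1-y}\right)} .$$

**Wilf-equivalence.** Words $u,v$ are *Wilf-equivalent* if $A_u(x,y,0)=A_v(x,y,0)$. Setting $z=0$ keeps exactly the words with no factor dominating $u$. They are *strongly Wilf-equivalent* if $A_u(x,y,z)=A_v(x,y,z)$. For example, a word and its reversal are strongly Wilf-equivalent: reverse every $w$.

**Notation for sets of integers.** $[a,b]$ is an interval of integers. We write $X+Y=\{a+b:a\in X,\ b\in Y\}$, $X-Y=\{a-b:a\in X,\ b\in Y\}$, $-X=\{-a:a\in X\}$ and $d-X=\{d-a:a\in X\}$. For example, with $Q=\{0,4,9\}$ we get $Q+Q=\{0,4,8,9,13,18\}$ and $Q-Q=\{0,\pm4,\pm5,\pm9\}$. So $|Q+Q|=6$ while $|Q-Q|=7$, an asymmetry that will matter. The symbol $\mathbf 1_X$ is the indicator function of $X$, and $\mathbf 1[\,\cdot\,]$ is $1$ if the statement in brackets holds and $0$ otherwise.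

Strong Wilf-equivalence trivially implies Wilf-equivalence. It is a known result that strongly Wilf-equivalent words are rearrangements of each other, and that the converse fails. The problem, from "The Generalized Factor Order" (http://jaypantone.com/talks/RearrangementPoster.pdf), is to prove or disprove the following.

**Conjecture.** Wilf-equivalence and strong Wilf-equivalence are equivalent conditions.

In plain words: if $u$ and $v$ are avoided by equally many words of each length and sum, must they also be contained exactly $j$ times by equally many words, for every $j$? We shall see that the answer is no.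

## Marked occurrences and words of length at most two

We need a formula for $A_u$. Put $t=z-1$ throughout. Let $u$ be nonempty of length $k$, with letters indexed from $0$ to $k-1$. For a word $w=w_0\cdots w_{n-1}$ with $n\ge k$, let $\mathrm{Occ}(w)\subset[0,n-k]$ be the set of starting positions of factors dominating $u$. By the binomial theorem,
$$z^{|\mathrm{Occ}(w)|}=(1+t)^{|\mathrm{Occ}(w)|}=\sum_{S\subset\mathrm{Occ}(w)}t^{|S|}.$$
Now fix $S\subset[0,n-k]$ and ask which $w$ satisfy $S\subset\mathrm{Occ}(w)$. The condition is $w_{s+i}\ge u_i$ for all $s\in S$ and $i\in[0,k-1]$. Equivalently, for each position $j$,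
$$w_j\ \ge\ c_j(S):=\max\big(\{1\}\cup\{u_{j-s}: s\in S,\ 0\le j-s\le k-1\}\big).$$
The letters may be chosen independently, and $\sum_{a\ge c}y^a=y^c/(1-y)$. Hence
$$[x^n]A_u=(1-y)^{-n}\sum_{S\subset[0,n-k]}t^{|S|}\,y^{\sum_j c_j(S)}\qquad(n\ge k), \tag{1}$$
while for $n<k$ the coefficient is $(y/(1-y))^n$. We call $\sum_jc_j(S)$ the cost of $S$. It is the sum of the smallest word in which all positions of $S$ are occurrences.

Wilf-equivalence is the case $t=-1$. Some cases by hand follow.

*Length and sum are determined.* At $t=-1$ the coefficient of $x^k$ is $(1-y)^{-k}(y^k-y^{\|u\|})$, which differs from $(y/(1-y))^k$. So $k$ is the first exponent $n$ where $[x^n]A_u(x,y,0)\ne(y/(1-y))^n$. Wilf-equivalent nonempty words therefore have the same length, and then the same sum. In particular, Wilf-equivalent words of length one are equal.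

*Length two.* Let $u=ab$. For $n=3$ the sets $S$ are $\emptyset,\{0\},\{1\},\{0,1\}$, with costs $3$, $a+b+1$, $a+b+1$ and $a+b+\max(a,b)$. At $t=-1$,
$$(1-y)^3[x^3]A_{ab}(x,y,0)=y^3-2y^{a+b+1}+y^{a+b+\max(a,b)} .$$
So Wilf-equivalent words of length two have the same sum and the same maximum. They are $ab$ and $ab$, or $ab$ and its reversal $ba$, hence strongly Wilf-equivalent. The conjecture holds for nonempty words of length at most two.

*The words $122$ and $212$.* Take $n=4$. The two singletons cost $6$ for either word. For $122$ the set $\{0,1\}$ requires letters at least $1,2,2,2$, cost $7$; for $212$ it requires $2,2,2,2$, cost $8$. At $t=-1$ we get $y^4-2y^6+y^7$ against $y^4-2y^6+y^8$. So these rearrangements are not Wilf-equivalent.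

## Reversal cancels the simplest asymmetry

Formula (1) tells us what a counterexample must do. If, for each $n$, the sets $S$ for $u$ could be matched with those for $v$ preserving both size and cost, then $A_u=A_v$. So in a counterexample sets of *different* sizes must cancel at $t=-1$: the differences between the two sums in (1) must be divisible by $1+t$ without all being zero. The simplest source of a factor $1+t$ is a free point $h$: the sets $S$ and $S\cup\{h\}$ have the same cost, and $t^{|S|}+t^{|S|+1}=t^{|S|}(1+t)$.

**First attempt: words over $\{1,2\}$.** Choose $B\subset[0,d]$ and let $u$ have letter $2$ exactly on $B$, and $v$ letter $2$ exactly on $d-B$. Then the cost of $S$ is $n+|B+S|$ for $u$. For $v$ it is $n+|(d-B)+S|=n+|B-S|$, because $(d-B)+S=d-(B-S)$. Now look for $B$ with a definite asymmetry. Take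
$$B=\{0,3,4,7,9,12\},\qquad d=12 .$$
Then $B+\{0,4,6\}=\{0,3,4,6,7,8,9,10,11,12,13,15,16,18\}$ has $14$ elements. On the other hand $B-\{0,4,6\}$ is a translate of $B+\{0,2,6\}=\{0,2,3,4,5,6,7,9,10,11,12,13,14,15,18\}$, which has $15$. Moreover $3$ is a free point: $B+3$ is contained in $B+\{0,4,6\}$, and likewise $B+3\subset B+\{0,2,6\}$. So adding $3$ changes neither count.

But the sum in (1) contains, along with $S=\{0,4,6\}$, its reflection $6-S=\{0,2,6\}$, where the roles of $14$ and $15$ are exchanged. In general, replacing $S\subset[0,M]$ by $M-S$ exchanges $|B+S|$ and $|B-S|$ and keeps $|S|$, so the two sums are equal. This had to happen: $u$ and $v$ are reversals of each other. The asymmetry of $B$ is real, but reflection cancels it.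

**A second level that recognizes orientation.** We now add a common layer to both words, a set $P\supset B\cup(d-B)$, and let the letters be $1+\mathbf 1_P+\mathbf 1_B$ and $1+\mathbf 1_P+\mathbf 1_{d-B}$. The cost becomes $n+|P+S|+|B+S|$ for $u$, and $n+|P+S|+|B-S|$ for $v$. If $|P+S|$ distinguishes $\{0,4,6\}$ from $\{0,2,6\}$, the reflection no longer cancels. Try
$$P=[0,31]\setminus\{13,16,17,19\},\qquad n=38 .$$
Position $19$ lies outside $P+\{0,2,6\}$ and outside $P+\{0,2,3,6\}$, because $19,17,16,13\notin P$. Every other position of $[0,37]$ is in $P+\{0,2,6\}$: positions of $P$ clearly, $13,16,17$ because $11,14,15\in P$, and $[32,37]$ because $[26,31]\subset P$. Finally $P+\{0,4,6\}=[0,37]$: for $13,16,19$ subtract $4$, for $17$ and for $[32,37]$ subtract $6$. Omitting the common summand $n$, the costs are as follows.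

| $S$ | $\lvert P+S\rvert$ | cost for $u$ | cost for $v$ |
|---|---|---|---|
| $\{0,4,6\}$ and $\{0,3,4,6\}$ | $38$ | $38+14=52$ | $38+15=53$ |
| $\{0,2,6\}$ and $\{0,2,3,6\}$ | $37$ | $37+15=52$ | $37+14=51$ |

These four sets contribute to the difference
$$(t^3+t^4)\,(2y^{52}-y^{53}-y^{51})=-t^3(1+t)\,y^{51}(1-y)^2 ,$$
which is nonzero and divisible by $1+t=z$.

What is missing is control of *all other* $S$, for *all* $n$. Long words admit sets $S$ with many copies of such patterns, partial copies, and overlaps, and term-by-term bookkeeping is hopeless. The way through is to expand $y^{|P+S|}$ over sets $D$ of positions declared *uncovered*. If $x$ is not in $P+S$, then $S$ avoids $x-P$; so, inside the window $[x-31,x]$, the set $S$ can only use the four places $x-13,\ x-16,\ x-17,\ x-19$. An uncovered position thus forces $S$ into a known pattern nearby. Long blocks of $P$ at both ends isolate that pattern from the rest of $S$, and where nothing is declared uncovered, $S$ is unconstrained and reflection cancels everything.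

## The words and the two theorems

**Theorem 1.** Let
$$u=3223322323223\;1221121\;2^{12},\qquad v=3223232233223\;1221121\;2^{12}$$
(length $32$). Then $A_u(x,y,0)=A_v(x,y,0)$, but
$$A_u(x,y,z)-A_v(x,y,z)=-\frac{y^{89}}{(1-y)^{36}}\,z(z-1)^3\,x^{38}+O(x^{39})\neq0 .$$
So $u,v$ are Wilf-equivalent but not strongly Wilf-equivalent, and the conjecture is false.

**Theorem 2.** For every $m\ge2$ define
$$E=\{0,3,\dots,3(m-1)\},\quad Q=\{0,4,6m-3\},\quad B=Q+E,\quad d=\max B=9m-6,$$
$$H=\{0,3,6,\dots,3m\}\cup\{4\},\qquad k=2d+3m+2,\qquad P=[0,k-1]\setminus(d+1+H),$$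
and words of length $k$ with letters indexed by $i\in[0,k-1]$:
$$u_i=1+\mathbf 1_P(i)+\mathbf 1_B(i),\qquad v_i=1+\mathbf 1_P(i)+\mathbf 1_{d-B}(i).$$
Then $u,v$ are rearrangements of each other, and:

1. $A_u-A_v$ is divisible by $z^{m-1}$ in $\mathbb{Z}[z][[x,y]]$. That is, for every $j<m-1$, the words with exactly $j$ factors dominating $u$, respectively $v$, have the same joint distribution of length and sum.
2. There are integers $e,\beta$ with
$$A_u-A_v=-\Big(\frac{y}{1-y}\Big)^{k+3m}y^{e+\beta-1}(1-y)^2\,(z-1)^3z^{m-1}\,x^{k+3m}+O(x^{k+3m+1}).$$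

Hence $u,v$ are not strongly Wilf-equivalent, the exact power of $z$ dividing $A_u-A_v$ is $z^{m-1}$, and for a complex number $z_0$ one has $A_u(x,y,z_0)=A_v(x,y,z_0)$ if and only if $z_0\in\{0,1\}$.

In particular, given $r\ge 1$, take $m=r+1$: then $A_u\equiv A_v\pmod{z^r}$, yet $u,v$ are not strongly Wilf-equivalent. So no fixed finite truncation $A_u\bmod z^r$ determines $A_u$.

For $m=2$ we get $B=\{0,3,4,7,9,12\}$, $d=12$, $d-B=\{0,3,5,8,9,12\}$, $H=\{0,3,4,6\}$, $k=32$, and $P$ omits $13,16,17,19$. These are the sets of the previous section and the words of Theorem 1: the block of length $13$ has $3$ on $B$, respectively $12-B$, and $2$ elsewhere; the block on $[13,19]$ is $1221121$; then come twelve $2$'s. A listener may keep $m=2$ in mind throughout.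

We record what we shall use about these sets. Since $d+1+H\subset[d+1,d+1+3m]$,
$$B,\ d-B\subset[0,d]\subset P,\qquad [d+3m+2,\,k-1]\subset P , \tag{2}$$
and the last interval has exactly $d$ elements. Also $3m\le d<k$.

*Rearrangement.* Both words have $|B|=|d-B|$ letters $3$, $|P|-|B|$ letters $2$ and $k-|P|$ letters $1$, because $B$ and $d-B$ lie in $P$. This proves the first claim of Theorem 2.

**Step 0: the formula for these words.** This step specializes (1). Since $B\subset P$, for the word $u$ we have $c_j(S)=1+\mathbf 1_{P+S}(j)+\mathbf 1_{B+S}(j)$; for $v$ replace $B$ by $d-B$ and use $|(d-B)+S|=|B-S|$. So for $n\ge k$ and $M=n-k$,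
$$[x^n]A_u=\Big(\frac{y}{1-y}\Big)^nF^u_M,\qquad F^u_M=\sum_{S\subset[0,M]}t^{|S|}y^{|P+S|+|B+S|},$$
$$[x^n]A_v=\Big(\frac{y}{1-y}\Big)^nF^v_M,\qquad F^v_M=\sum_{S\subset[0,M]}t^{|S|}y^{|P+S|+|B-S|}. \tag{3}$$
For $n<k$ both coefficients are $(y/(1-y))^n$. Everything is now about the polynomials $F^u_M-F^v_M\in\mathbb{Z}[y,t]$.

## The sign of $S$ is visible only through a triple intersection

**Step 1: the key property of $B$ and $H$.** This step shows that among subsets $S$ of $H$ the set $B$ sees the sign of $S$ in one situation only, and that the intermediate multiples of $3$ are then free points.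

**Lemma 1.** Let $S\subset H$. If $\{0,4,3m\}\subset S$, then $|B+S|=\beta$ and $|B-S|=\beta+1$, where $\beta$ does not depend on $S$. Otherwise $|B-S|=|B+S|$.

*Proof.* For $S=\emptyset$ both sizes are $0$. Let $S\neq\emptyset$ and put $U=E+S$. Then $B+S=Q+E+S=Q+U$. Since $-E=E-3(m-1)$, the set $E-S$ is a translate of $-E-S=-U$, so $B-S=Q+E-S$ is a translate of $Q-U$. We compare $|Q+U|$ with $|Q-U|$.

Let $S'=S\cap3\mathbb{Z}$. If $S'\ne\emptyset$, write $\min S'=3\alpha$ and $\max S'=3\gamma$. The set $E+s$ is the progression of step $3$ from $s$ to $s+3(m-1)$. Consecutive elements of $S'$ differ by at most $3m$, so the next progression starts at or before the term that would follow. Therefore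
$$E+S'=\{3\alpha,3\alpha+3,\dots,3(\gamma+m-1)\}$$
without holes. (So once $0$ and $3m$ are in $S$, the intermediate multiples of $3$ add nothing. This is the job of $E$.)

*Case $4\notin S$.* Then $U=E+S'$ is an arithmetic progression, so $-U$ is a translate of $U$ and $|Q+U|=|Q-U|$.

*Case $S=\{4\}$.* Then $U=4+E$ is an arithmetic progression and the same argument applies.

*Case $4\in S$ and $S'\ne\emptyset$.* Now
$$U=\{3\alpha,\dots,3(\gamma+m-1)\}\ \cup\ \{4,7,\dots,4+3(m-1)\},$$
which depends only on $(\alpha,\gamma)$. Apply inclusion–exclusion to $Q+U=\bigcup_{q\in Q}(q+U)$ and to $Q-U=\bigcup_{q\in Q}(q-U)$.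

The one-fold terms are $|U|$ in both cases. For two elements $q,q'$ of $Q$ with $\delta=q'-q$, the pair terms are $|U\cap(U+\delta)|$ and $|(-U)\cap(-U+\delta)|=|U\cap(U-\delta)|$; these are equal, since translating $U\cap(U-\delta)$ by $\delta$ gives $(U+\delta)\cap U$. So only the triple terms can differ:
$$|Q-U|-|Q+U|=\tau_--\tau_+,$$
$$\tau_+=|U\cap(U+4)\cap(U+6m-3)|,\qquad \tau_-=|U\cap(U-4)\cap(U-(6m-3))|,$$
where for $\tau_-$ we negated the set $(-U)\cap(4-U)\cap(6m-3-U)$.

If $\tau_+$ or $\tau_-$ is nonzero, then $U$ contains two elements differing by $6m-3=3(2m-1)$, hence congruent modulo $3$. The elements of $U$ congruent to $1$ modulo $3$ have span $3(m-1)<3(2m-1)$, too small. The elements divisible by $3$ have span $3(\gamma-\alpha+m-1)\le3(2m-1)$, because $0\le\alpha\le\gamma\le m$, with equality only for $\alpha=0,\gamma=m$. So $\tau_+=\tau_-=0$ unless $\alpha=0$ and $\gamma=m$, that is, unless $\{0,4,3m\}\subset S$.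

Suppose $\{0,4,3m\}\subset S$. The multiples of $3$ in $U$ run from $0$ to $6m-3$, so the only pair at distance $6m-3$ is $(0,6m-3)$. An element $a$ counted by $\tau_+$ must be $a=6m-3$, with $a-4=6m-7\in U$; but $6m-7\equiv2\pmod3$ and $U$ has no such element. So $\tau_+=0$. An element counted by $\tau_-$ must be $a=0$, with $4\in U$ and $6m-3\in U$; both hold, so $\tau_-=1$. Hence $|Q-U|=|Q+U|+1$. Since $U$ is the same set for all such $S$, the number $\beta=|Q+U|$ does not depend on $S$. $\square$

## Expanding over uncovered positions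

**Step 2: replacing $y^{|P+S|}$ by constraints on $S$.** This step trades the common factor $y^{|P+S|}$ for a sum over sets $D$ in which $S$ ranges over *all* subsets of a fixed set.

Fix $M\ge0$ and let $\mathcal{E}=P+[0,M]$. For $x\in\mathbb{Z}$ put
$$I_x=[x-k+1,x],\qquad T_x=x-P,\qquad H_x=x-(d+1)-H .$$
By definition of $P$, $H_x\subset I_x$ and $T_x=I_x\setminus H_x$. The first $d$ points of $I_x$ are $x-p$ with $p\in[d+3m+2,k-1]$, and the last $d$ points are $x-p$ with $p\in[0,d-1]$. By (2),
$$\text{the first } d \text{ and the last } d \text{ points of } I_x \text{ belong to } T_x. \tag{4}$$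
For example, for $m=2$ and $x=19$: $I_{19}=[-12,19]$, $H_{19}=6-\{0,3,4,6\}=\{0,2,3,6\}$, and $T_{19}$ is the rest of $I_{19}$.

Let $S\subset[0,M]$. Then $P+S\subset\mathcal{E}$, and $x\notin P+S$ means exactly $S\cap T_x=\emptyset$. Each $x\in\mathcal E$ contributes to $y^{|P+S|}$ a factor $y$ if $x\in P+S$ and $1$ otherwise, so
$$y^{|P+S|}=\prod_{x\in\mathcal{E}}\big(y+(1-y)\mathbf 1[x\notin P+S]\big)=\sum_{D\subset\mathcal{E}}y^{|\mathcal{E}|-|D|}(1-y)^{|D|}\,\mathbf 1[S\cap T_x=\emptyset\text{ for all }x\in D].$$
Put
$$X_D=[0,M]\setminus\bigcup_{x\in D}T_x,\qquad G(X)=\sum_{S\subset X}t^{|S|}y^{|B+S|},\qquad G'(X)=\sum_{S\subset X}t^{|S|}y^{|B-S|}.$$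
The indicator says $S\subset X_D$. Inserting the expansion in (3) and exchanging sums gives
$$F^u_M-F^v_M=\sum_{D\subset\mathcal{E}}y^{|\mathcal{E}|-|D|}(1-y)^{|D|}\big(G(X_D)-G'(X_D)\big). \tag{5}$$
In the example $m=2$, $M=6$, $D=\{19\}$ we get $X_D=\{0,2,3,6\}=H_{19}$.

## Components of $X_D$ and their contributions

**Step 3a: windows trap nearby points.** This step shows that two nearby points of $X_D$ cannot straddle or border a window $I_x$ with $x\in D$; they must both sit in its gap pattern $H_x$. This is where the end blocks (4) are used.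

**Lemma 2.** Let $s\le s'$ be in $X_D$ with $s'-s\le d$, and let $x\in D$ with $I_x\cap[s,s']\neq\emptyset$. Then $s,s'\in H_x$.

*Proof.* Since $s,s'\in X_D$ and $x\in D$, neither is in $T_x=I_x\setminus H_x$. So it suffices to show $s,s'\in I_x$.

Suppose $I_x$ contains neither. It is an interval meeting $[s,s']$ and missing both ends, so it lies strictly between $s$ and $s'$. Then $|I_x|\le d-1$, contradicting $|I_x|=k>d$.

Suppose $s'\in I_x$ and $s\notin I_x$. The left end $l$ of $I_x$ satisfies $s<l\le s'$, so $s'-l\le d-1$. Then $s'$ is among the first $d$ points of $I_x$, so $s'\in T_x$ by (4), a contradiction.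

Suppose $s\in I_x$ and $s'\notin I_x$. The right end $x$ of $I_x$ satisfies $s\le x<s'$, so $x-s\le d-1$. Then $s$ is among the last $d$ points of $I_x$, so $s\in T_x$ by (4), a contradiction. $\square$

**Step 3b: factorization.** This step cuts $X_D$ into independent pieces. Split $X_D$ into *components*: maximal sets of elements in which consecutive ones differ by at most $d$. For example, with $d=12$ the set $\{0,2,3,6,20,25\}$ has components $\{0,2,3,6\}$ and $\{20,25\}$.

Points $s,s'$ in different components differ by more than $d$. If $b+s=b'+s'$ or $b-s=b'-s'$ with $b,b'\in B\subset[0,d]$, then $|s-s'|=|b-b'|\le d$. So translates of $B$ coming from different components are disjoint, both in $B+S$ and in $B-S$. Hence $|B+S|$ and $|B-S|$ are sums over components, and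
$$G(X_D)=\prod_CG(C),\qquad G'(X_D)=\prod_CG'(C), \tag{6}$$
over the components $C$ of $X_D$ (an empty product is $1$).

**Step 3c: evaluating one component.** This step shows that every component cancels except a complete pattern $H_x$ with $x\in D$.

**Lemma 3.** Let $C$ be a component of $X_D$. Then $G(C)=G'(C)$, except when $C=H_x$ for some $x\in D$, in which case
$$G(C)-G'(C)=t^3(1+t)^{m-1}\,y^\beta(y-1).$$

*Proof.* (i) *Suppose no point of $C$ lies in any $I_x$, $x\in D$.* Let $s<s'$ be consecutive in $C$, so $s'-s\le d$. If some $I_x$ with $x\in D$ met $[s,s']$, Lemma 2 would give $s\in H_x\subset I_x$, which is excluded. So no $T_x$ with $x\in D$ meets $[s,s']\subset[0,M]$, whence $[s,s']\subset X_D$. All these points belong to $C$, and $s,s'$ are consecutive, so $s'=s+1$. Thus $C$ is an interval. The reflection $S\mapsto\min C+\max C-S$ permutes the subsets of $C$, preserves $|S|$, and exchanges $|B+S|$ with $|B-S|$. Hence $G(C)=G'(C)$.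

(ii) *Suppose some $s\in C$ lies in $I_x$ with $x\in D$.* Lemma 2 for the pair $(s,s)$ gives $s\in H_x$. If $s''$ is a neighbor of $s$ in $C$, the interval between them meets $I_x$ (at $s$) and has length at most $d$, so Lemma 2 gives $s''\in H_x$. Moving along $C$ we obtain $C\subset H_x$. Write $C=x-(d+1)-H_C$ with $H_C\subset H$. Subsets of $C$ are the sets $S=x-(d+1)-S'$ with $S'\subset H_C$. Then $B+S$ is a translate of $B-S'$, and $B-S$ is a translate of $B+S'$, so
$$G(C)-G'(C)=\sum_{S'\subset H_C}t^{|S'|}\big(y^{|B-S'|}-y^{|B+S'|}\big). \tag{7}$$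
By Lemma 1 only sets $S'\supset\{0,4,3m\}$ contribute, so the sum is $0$ unless $\{0,4,3m\}\subset H_C$. Assume this from now on.

*Claim: $H_C=H$.* Suppose $b\in H\setminus H_C$, and put
$$p=x-(d+1)-b,\qquad p_0=x-(d+1)-3m,\qquad p_1=x-(d+1).$$
Then $p_0\le p\le p_1$, and $p_0,p_1\in C\subset[0,M]$ because $3m,0\in H_C$. So $p\in[0,M]$. If $p$ were in $X_D$, its distance to $p_0$ would be at most $3m\le d$, so $p$ would be in the component $C$, and $b\in H_C$, a contradiction. So $p\in T_{x'}$ for some $x'\in D$. As $p\in H_x$, we have $p\notin T_x$, hence $x'\ne x$. Now $p\in I_{x'}\cap[p_0,p_1]$ and $p_1-p_0=3m\le d$, so Lemma 2 gives $p_0,p_1\in H_{x'}$. The set $H_{x'}$ has diameter exactly $3m=p_1-p_0$, so $p_1$ is its maximum $x'-(d+1)$. Hence $x'=x$, a contradiction. The claim holds.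

So $C=H_x$, and the contributing sets are $S'=\{0,4,3m\}\cup A$ with $A$ any subset of $\{3,6,\dots,3(m-1)\}$, a set of $m-1$ elements. By Lemma 1, (7) equals
$$(y^{\beta+1}-y^\beta)\sum_At^{3+|A|}=t^3(1+t)^{m-1}y^\beta(y-1).$$

Conversely, if a component $C$ equals $H_x$ with $x\in D$, then $C$ has points in $I_x$. So we are in case (ii) with this $x$ and $H_C=H$, and the exceptional value occurs. $\square$

The $m-1$ free points have produced the factor $(1+t)^{m-1}=z^{m-1}$, component by component.

## Divisibility by $z^{m-1}$ and Wilf-equivalence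

**Step 4: part 1 of Theorem 2.** This step assembles the local congruences. By Lemma 3, $G(C)\equiv G'(C)\pmod{(1+t)^{m-1}}$ in $\mathbb{Z}[y,t]$ for every component $C$ of every $X_D$. Congruences multiply, so (6) gives $G(X_D)\equiv G'(X_D)$, and then (5) gives
$$F^u_M\equiv F^v_M\pmod{(1+t)^{m-1}}\qquad\text{for all }M\ge0 .$$
Since $1+t=z$, formula (3) shows that every coefficient $[x^n](A_u-A_v)$ is $(y/(1-y))^n$ times a polynomial in $y,z$ divisible by $z^{m-1}$; for $n<k$ it is $0$. So $z^{m-1}$ divides $A_u-A_v$. The coefficient of $z^j$ in $A_u$ enumerates, by length and sum, the words with exactly $j$ factors dominating $u$, and similarly for $v$; so these agree for $j<m-1$. This is part 1.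

As $m\ge2$, in particular $A_u(x,y,0)=A_v(x,y,0)$: the words are Wilf-equivalent.

## The first coefficient that differs

**Step 5: part 2 of Theorem 2.** This step finds the first $n$ with $[x^n]A_u\ne[x^n]A_v$ and shows that exactly one set $D$ contributes there.

*No difference for $M<3m$.* By (6) and Lemma 3, $G(X_D)\ne G'(X_D)$ requires a component of $X_D\subset[0,M]$ equal to some $H_x$ with $x\in D$, a set of diameter $3m$. So by (5), $F^u_M=F^v_M$ for $M<3m$.

*At $M=3m$ only one $D$ can contribute.* Let $D$ be such that $G(X_D)\ne G'(X_D)$. Then some $H_x\subset[0,3m]$ with $x\in D$ is a component. Having diameter $3m$, it has minimum $x-(d+1)-3m=0$, so $x=x_0:=d+1+3m$. The interval $[0,3m]$ has diameter $3m\le d$, so $X_D$ has only one component, and $X_D=H_{x_0}$, which contains $0$ and $3m$. Let $x'\in D$ be arbitrary. Since $x'\in\mathcal{E}=P+[0,3m]$, the set $T_{x'}=x'-P$ meets $[0,3m]$, hence so does $I_{x'}$. Lemma 2 with $s=0$, $s'=3m$ gives $0,3m\in H_{x'}$. As $H_{x'}$ has diameter $3m$, its maximum $x'-(d+1)$ is $3m$, so $x'=x_0$. Thus $D=\{x_0\}$.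

*This $D$ does contribute.* First, is $x_0\in\mathcal{E}$? We have $x_0-k+1=-d$, so $I_{x_0}=[-d,d+1+3m]\supset[0,3m]$ and
$$T_{x_0}\cap[0,3m]=[0,3m]\setminus H_{x_0},\qquad H_{x_0}=3m-H .$$
This contains $1$: indeed $3m-1\equiv2\pmod3$, while every element of $H$ is $0$ or $1$ modulo $3$, so $3m-1\notin H$. So $T_{x_0}$ meets $[0,3m]$, that is, $x_0\in\mathcal{E}$. The same display gives $X_{\{x_0\}}=H_{x_0}$, a single component.

With $e=|\mathcal{E}|=|P+[0,3m]|$, formula (5) and Lemma 3 yield
$$F^u_{3m}-F^v_{3m}=y^{e-1}(1-y)\cdot t^3(1+t)^{m-1}y^\beta(y-1)=-y^{e+\beta-1}(1-y)^2(z-1)^3z^{m-1}\ne0. \tag{8}$$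
By (3), with $n=k+3m$, this is part 2.

*The remaining claims.* The leading coefficient is nonzero, so $u,v$ are not strongly Wilf-equivalent. In (8) the factor $(z-1)^3z^{m-1}$ has $z^{m-1}$ with coefficient $-1$, so $z^{m}$ does not divide $A_u-A_v$, and the power $z^{m-1}$ is exact. For complex $z_0\notin\{0,1\}$ the value of (8) at $z=z_0$ is a nonzero polynomial in $y$, so $A_u(x,y,z_0)\ne A_v(x,y,z_0)$. At $z_0=0$ equality is Step 4. At $z_0=1$ both sides are $\sum_wx^{|w|}y^{\|w\|}$. This proves Theorem 2. $\square$

## The numbers for $m=2$, and the role of the point $3$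

**Step 6: Theorem 1.** This step computes $e$ and $\beta$ for $m=2$. The set $P$ omits only $13,16,17,19$ from $[0,31]$. These lie in $P+[0,6]$, since $13=12+1$, $16=15+1$, $17=15+2$, $19=18+1$ with $12,15,18\in P$. Also $[20,31]+[0,6]=[20,37]$. So $P+[0,6]=[0,37]$ and $e=38$. We listed $B+\{0,4,6\}$ above, so $\beta=14$. Then $e+\beta-1=51$, $k+3m=38$, and the coefficient of $x^{38}$ is
$$-\Big(\frac{y}{1-y}\Big)^{38}y^{51}(1-y)^2z(z-1)^3=-\frac{y^{89}}{(1-y)^{36}}\,z(z-1)^3 .$$
Together with Step 4 this is Theorem 1. $\square$

**What differs, concretely.** We have $-z(z-1)^3=z-3z^2+3z^3-z^4$. So among words of length $38$ and sum $89$, exactly one more has exactly one factor dominating $u$ than has exactly one factor dominating $v$. In the opposite direction, exactly one more has four factors dominating $v$ than has four dominating $u$. This fits the table of costs: the least word in which $v$ occurs at $0,2,3,6$ has sum $38+51=89$, while the least word in which $u$ occurs there has sum $38+52=90$.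

**Remark (deleting the free point).** Keep $m=2$ and the same $B$, $d$, $k$, but replace $H$ by $\{0,4,6\}$, so that the middle block $1221121$ becomes $1222121$. Statement (4) and Lemma 2 hold as before, since only the end blocks, $\min H$ and $\max H$ matter. Lemma 1 applies to subsets of $\{0,4,6\}$. In Lemma 3 the claim $H_C=H$ is automatic, and the exceptional value becomes $t^3y^\beta(y-1)$. In Step 5, $H_{19}=\{0,2,6\}$ still omits $1$, and still $e=38$. So now $F^u_6-F^v_6=-y^{51}(1-y)^2t^3$, which at $t=-1$ is $y^{51}(1-y)^2\neq0$. These words are not even Wilf-equivalent. The point $3\in H$ supplies exactly the factor $1+t$ that makes Wilf-equivalence hold.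

**Remark (scope).** All pairs above are rearrangements of each other, so nothing is claimed here about whether Wilf-equivalent words must be rearrangements. It is not claimed that length $32$ is minimal.
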